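# Newman's inequality for Müntz polynomials with the constant 4

## 1. Spans of three powers, by hand

Take $P(x)=8x^2-8x+1$ on $[0,1]$. Substituting $x=\frac12(1+\cos\theta)$ gives $P=\cos2\theta$, so $\|P\|_{[0,1]}=1$. Also $xP'(x)=16x^2-8x$ has its largest modulus on $[0,1]$ at $x=1$, where it equals $8$. The exponents $0,1,2$ add up to $3$, and $8=\frac83\cdot3$.

Now let the exponents be $0<p<q$. How large can $|P'(1)|$ be for $P\in\operatorname{span}\{1,x^p,x^q\}$ with $\|P\|_{[0,1]}\le1$? Put $x=e^{-t}$, $t\in[0,\infty]$, and $f(t)=P(e^{-t})$; then $P'(1)=-f'(0)$. Let $m=\max_{t\ge0}(e^{-pt}-e^{-qt})$, attained at $t_1$, and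
$$T(t)=1-\frac2m\left(e^{-pt}-e^{-qt}\right).$$
This function falls from $1$ at $t=0$ to $-1$ at $t_1$ and climbs back to $1$ at $\infty$. It is extremal. Suppose $\|f\|\le1$ and $-f'(0)>-T'(0)>0$. Multiplying $f$ by a factor in $(0,1)$ we get $g$ with $\|g\|<1$ and $g'(0)=T'(0)$. Then $T-g$ is positive at $0$, negative at $t_1$, positive at $\infty$, so it has zeros $z_1<t_1<z_2$ in $(0,\infty)$. Hence $T'-g'$ vanishes at $0$ and, by Rolle, somewhere in $(z_1,z_2)$. But $T'-g'$ is a combination of $e^{-pt}$ and $e^{-qt}$, which has at most one real zero unless it is identically $0$; and if it were, $T-g$ would be constant, against its sign change. So the maximum of $-f'(0)$ is $-T'(0)=2(q-p)/m$.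

With $r=p/q$, the maximum $m$ of $x^p-x^q$ is at $x^{q-p}=r$, so $m=x^p(1-r)=r^{r/(1-r)}(1-r)$, and the best constant is
$$-T'(0)=2q\,r^{-r/(1-r)},\qquad r=\frac pq. \tag{1}$$
For $(p,q)=(1,2)$ this is $8$, as it should be. Compare with $p+q=q(1+r)$. The inequality $\log s\le\sqrt s-1/\sqrt s$ for $s\ge1$ (the difference has derivative $\frac12s^{-3/2}(\sqrt s-1)^2\ge0$) at $s=1/r$ gives $\frac{r}{1-r}\log\frac1r\le\sqrt r$. So $r^{-r/(1-r)}\le e^{\sqrt r}\le1+\sqrt r+r<2+2r$. Thus (1) is less than $4(p+q)$, always.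

For the two exponents $0,p$ the same reasoning with $T=2e^{-pt}-1$ gives $2p$, twice the exponent sum. For $0,1,\dots,n$ take $P(x)=\mathcal T_n(2x-1)$, where $\mathcal T_n$ is the Chebyshev polynomial, $\mathcal T_n(\cos\theta)=\cos n\theta$. Then $\|P\|=1$ and $P'(1)=2n^2=\frac{4n}{n+1}\sum_{j=0}^nj$. The ratios $2,\frac83,3,\frac{16}5,\dots$ increase to $4$. Does any set of exponents beat $4$?

## 2. The inequality with constant 4, and exponential sums

A **Müntz polynomial** with exponents $\lambda_0,\dots,\lambda_n$ (distinct nonnegative reals) is an element of $M_n(\Lambda)=\operatorname{span}\{x^{\lambda_0},\dots,x^{\lambda_n}\}$ over $\mathbb R$; for instance $1-3\sqrt x+x^{5/2}$. We use as known Newman's inequality: for every $\Lambda$ and $n$,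
$$\frac23\sum_{j=0}^n\lambda_j\le\sup_{0\ne P\in M_n(\Lambda)}\frac{\|xP'(x)\|_{[0,1]}}{\|P\|_{[0,1]}}\le11\sum_{j=0}^n\lambda_j, \tag{2}$$
where $11$ may be replaced by $9$, and even by $8.29$. The conjecture called "Newman's Inequality with Best Constant", from "Newman's Inequality For Müntz Polynomials On Positive Intervals" (http://www.math.tamu.edu/~terdelyi/papers-online/positive.pdf), puts $4$ on the right. It is true.

**Theorem 1.** Let $\lambda_0,\dots,\lambda_n\ge0$ be distinct. Then $\|xP'\|_{[0,1]}\le4\big(\sum_{j=0}^n\lambda_j\big)\|P\|_{[0,1]}$ for all $P\in\operatorname{span}\{x^{\lambda_0},\dots,x^{\lambda_n}\}$.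

**Theorem 2.** The constant $4$ cannot be lowered. If $\sum\lambda_j>0$, the inequality is strict for every $P\ne0$.

An entire function $u$ has exponential type $\le\rho$ if for each $\eta>0$ there is $C_\eta$ with $|u(z)|\le C_\eta e^{(\rho+\eta)|z|}$; the model is $\cos\rho z$.

**Theorem 3.** Let $\rho>0$, let $\lambda_1,\dots,\lambda_N>0$ be distinct ($N\ge0$), $S=\sum\lambda_j$, and $f(y)=u(y)+\sum_jb_je^{-\lambda_jy^2}$ with $b_j\in\mathbb R$ and $u$ an even entire function of exponential type $\le\rho$, real and bounded on $\mathbb R$. Then $|f''(0)|\le(\rho^2+8S)\sup_{\mathbb R}|f|$.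

**Reduction.** We turn Theorem 1 into a statement about one derivative at one point. With $x=e^{-t}$ and $f(t)=P(e^{-t})=\sum a_je^{-\lambda_jt}$ we have $xP'(x)=-f'(t)$, and $xP'$ vanishes at $x=0$. Write $\|\cdot\|$ for the sup norm on $t\in[0,\infty)$ and $V_\Lambda$ for the span of the $e^{-\lambda_jt}$. This space is translation invariant and $\|f(\cdot+t_0)\|\le\|f\|$ for $t_0\ge0$, so a bound for $|f'(0)|$ gives the same bound for every $|f'(t_0)|$. Hence the best constant in $\|xP'\|\le\text{const}\,\|P\|$ is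
$$D(\Lambda):=\max\{-f'(0):f\in V_\Lambda,\ \|f\|\le1\}.$$
Adding the exponent $0$ enlarges $V_\Lambda$ and does not change $\sum\lambda_j$; and $\Lambda=\{0\}$ is trivial. So from now on $\Lambda=\{0<\lambda_1<\dots<\lambda_N\}$, $N\ge1$, $S=\sum\lambda_j$. We must show $D(\Lambda)\le4S$. Letters $C,c>0$ denote constants that may change from line to line.

## 3. One exponent at a time costs $\varepsilon\log(1/\varepsilon)$

The obvious plan is induction on the number of exponents: show that adding an exponent $\lambda$ (to a set that contains $0$) raises the best constant by at most $4\lambda$. Formula (1) shows where this breaks. For the exponents $0,1$ the constant is $2$, and for $0,\varepsilon,1$ it is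
$$2\varepsilon^{-\varepsilon/(1-\varepsilon)}\ge2+\frac{2\varepsilon}{1-\varepsilon}\log\frac1\varepsilon\ge2+2\varepsilon\log\frac1\varepsilon ,$$
which exceeds $2+4\varepsilon$ as soon as $\varepsilon<e^{-2}$. The theorem survives only because $0,1$ started with slack ($2$ instead of $4$); the inductive step is false when the new exponent is much smaller than the old ones.

A second thought is to use scaling. Replacing $t$ by $\varepsilon t$ shows $D(\varepsilon\Lambda)=\varepsilon D(\Lambda)$, so $D(\varepsilon\Lambda)/\varepsilon$ is constant and letting $\varepsilon\to0$ says nothing.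

The idea is to break this homogeneity: first install many tiny exponents, then scale $\Lambda$ against them. Fix $\rho>0$, let $h=\rho^2/(4m^2)$, and let $D_m(\varepsilon)$ be the best constant for the exponents
$$0,h,2h,\dots,mh,\ \varepsilon\lambda_1,\dots,\varepsilon\lambda_N .$$
The block $0,h,\dots,mh$ alone has constant $2m^2h=\rho^2/2$ (rescale the polynomial $\mathcal T_m(2x-1)$; see Section 7), and four times its exponent sum is $2m(m+1)h\to\rho^2/2$: in the limit the block has no slack. We shall prove: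

(A) for fixed $\varepsilon_0\in(0,1)$, $D_m(1)-\frac{\rho^2}2\le\frac1{\varepsilon_0}\big(D_m(\varepsilon_0)-\frac{\rho^2}2\big)+o(1)$ as $m\to\infty$;

(B) $\limsup_mD_m(\varepsilon)\le\frac{\rho^2}2+4S\varepsilon+C_\rho\varepsilon^2$ for small $\varepsilon$, with no logarithm.

Together they give $\limsup_mD_m(1)\le\frac{\rho^2}2+4S$, and $D(\Lambda)\le D_m(1)$. Then $\rho\to0$. For (A) note that
$$\frac d{d\varepsilon}\frac{D_m(\varepsilon)-\rho^2/2}{\varepsilon}=\frac{\rho^2/2-B_m(\varepsilon)}{\varepsilon^2},\qquad B_m:=D_m-\varepsilon\frac{dD_m}{d\varepsilon}, \tag{3}$$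
so (A) says that $B_m\ge\rho^2/2$ asymptotically. Sections 4–7 build the tools for a fixed set of exponents, Sections 8–12 prove (A), Section 13 proves (B).

## 4. Descartes' rule with linear coefficients

**Lemma 4.** Let $p_1<\dots<p_l$ be real and $F(t)=\sum_j(d_j+r_jt)e^{-p_jt}\not\equiv0$. Form the sequence listing, for $j=1,\dots,l$ in order, the two entries $r_j,-r_j$ if $r_j\ne0$, and the one entry $d_j$ if $r_j=0$. The number of real zeros of $F$, with multiplicity, is at most the number of sign changes of this sequence (zeros dropped).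

*Example.* For $F=te^{-t}$ the sequence is $1,-1$: one change, one zero.

*Proof.* We induct on the number of sign changes. If there is none, then all $r_j=0$ (a pair contains a change) and the nonzero $d_j$ have one sign, so $F$ has no zeros. Otherwise pick a sign change and put, for a suitable real $p$,
$$G=e^{-pt}(e^{pt}F)'=\sum_j\big[(p-p_j)d_j+r_j+(p-p_j)r_jt\big]e^{-p_jt}.$$
By Rolle, $F$ has at most one more zero than $G$ if $G\not\equiv0$; if $G\equiv0$ then $F=\text{const}\cdot e^{-pt}$ has none. It remains to choose $p$ so that $G$ has exactly one sign change fewer.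

If the change is between entries of different indices $i<i'$, take $p\notin\{p_j\}$ strictly between $p_i$ and $p_{i'}$. Every nonzero $r_j$ stays nonzero, and single entries $d_j$ become $(p-p_j)d_j$. So all entries with $p_j>p$ flip sign and the others keep theirs. Only dropped entries lie between the two chosen ones, so exactly the chosen change disappears.

If the change is inside a pair $(r_i,-r_i)$, take $p=p_i$. The $i$-th term of $G$ is $r_ie^{-p_it}$, so the pair becomes the single entry $r_i$; entries with smaller index keep their signs, those with larger index flip. The relation of $-r_i$ to what follows is now the relation of $r_i$ to the flipped followers, so exactly the inner change is lost. $\square$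

In particular, a nonzero element of the span of $l$ exponentials has at most $l-1$ real zeros with multiplicity.

## 5. The Chebyshev function and the measure representing $-f'(0)$

Fix $0=p_0<p_1<\dots<p_n$, $n\ge1$, let $V=\operatorname{span}\{e^{-p_jt}\}_{0\le j\le n}$ and $f(\infty)=\lim_{t\to\infty}f(t)$. We work on $[0,\infty]$, identified with $[0,1]$ through $x=e^{-t}$.

**Definition.** An $l$-dimensional space of real continuous functions on a compact interval is a Haar space if each nonzero element has at most $l-1$ zeros.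

In a Haar space interpolation at $l$ points is uniquely solvable. Chebyshev's theorem says that a continuous function has a unique best uniform approximation from a Haar space of dimension $l$, and that an element is the best approximation exactly when its error takes the values $\pm$(its norm), with alternating signs, at $l+1$ points.

$V$ is a Haar space on $[0,\infty]$: a nonzero $f\in V$ has at most $n$ finite zeros, and if $f(\infty)=0$ the constant term is missing, so it has at most $n-1$ finite zeros, plus the one at $\infty$. In the same way the span without $e^{-p_nt}$ is a Haar space, of dimension $n$.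

**The function $T$.** This step constructs the extremal function. Take the error of the best approximation of $e^{-p_nt}$ from the span of the other exponentials and normalize it: this gives $T=\sum a_je^{-p_jt}$ with $\|T\|=1$ and $n+1$ alternation points. Alternation points in $(0,\infty)$ are zeros of $T'$. Now $T'\not\equiv0$ lies in the span of $n$ exponentials, so it has at most $n-1$ real zeros. Hence the alternation points are $0=t_0<t_1<\dots<t_{n-1}<t_n=\infty$, and choosing the sign so that $T(0)=1$,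
$$T(t_k)=(-1)^k\ (0\le k\le n),\qquad T'(t_k)=0\ (1\le k\le n-1). \tag{4}$$
The $t_k$, $1\le k\le n-1$, are simple zeros of $T'$ and $T'$ has no other real zeros; so $T''(t_k)\ne0$ there, and $T'(0)<0$. Lemma 4 applied to $T'$, which has $n-1$ zeros and $n$ coefficients $-p_ja_j$, shows that $a_1,\dots,a_n$ are nonzero and alternate in sign.

$T$ is unique: a function in $V$ of norm $1$ with $n+1$ alternation points and value $1$ at $0$ has a nonzero coefficient at $e^{-p_nt}$ (otherwise it would have $n$ zeros in a Haar space of dimension $n$). Divided by that coefficient it is an alternating error, hence the error of best approximation.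

**The measure.** This step writes $-f'(0)$ through the values at the $t_k$. Let $\ell_k\in V$ with $\ell_k(t_i)=\delta_{ik}$, and $\mu=\sum_{k=0}^n m_k\delta_{t_k}$ with $m_k=-\ell_k'(0)$. Then
$$-f'(0)=\int f\,d\mu\qquad(f\in V),\tag{5}$$
and $f=1$ shows that $\mu$ has total mass $0$. Let $M(t)=\mu((t,\infty])$, equal to a constant $M_k$ on $(t_k,t_{k+1})$, $0\le k\le n-1$. Writing $f(t_k)=f(0)+\int_0^{t_k}f'$ and using total mass $0$, we get $\int f\,d\mu=\int_0^\infty f'M\,dt$. So
$$-u(0)=\int_0^\infty uM\,dt\qquad\text{for all }u\in\operatorname{span}\{e^{-p_jt}\}_{1\le j\le n}.\tag{6}$$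

**Lemma 5.** $(-1)^{k+1}M_k>0$ for $0\le k\le n-1$. Consequently $m_k=(-1)^kw_k$ with $w_k>0$, where $w_0=|M_0|$, $w_k=|M_{k-1}|+|M_k|$ $(1\le k\le n-1)$, $w_n=|M_{n-1}|$.

*Proof.* Let $r\le n$ be the number of sign changes of $(1,M_0,\dots,M_{n-1})$, zeros dropped, and suppose $r\le n-1$. Choose a nonzero $u\in\operatorname{span}\{e^{-p_1t},\dots,e^{-p_{r+1}t}\}$ vanishing at $r$ points placed at the sign changes: a change between the entry $1$ and the first nonzero $M_k$ is placed at $0$, a change into $M_l$ between two $M$-entries is placed at $t_l$. By Lemma 4 these are the only real zeros of $u$ and they are simple. So, with the right sign of $u$, we have $u(0)\ge0$ and $uM\ge0$: if the first nonzero $M_k$ is positive, or if $M\equiv0$, make $u(0)>0$; if it is negative, $u(0)=0$ and we make $u<0$ just to the right of $0$. By (6), $u(0)+\int uM\,dt=0$, so $u(0)=0$ and $uM=0$ a.e., that is, $M\equiv0$. But then $r=0$, $u$ has no zeros, and $u(0)\ne0$: a contradiction. So $r=n$, all entries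 are nonzero and alternate. The rest follows from $m_0=-M_0$, $m_k=M_{k-1}-M_k$, $m_n=M_{n-1}$. $\square$

Hence $\sum_kw_k=\int T\,d\mu=-T'(0)$, and (5) gives $-f'(0)\le\sum w_k\|f\|$, with equality for $T$:
$$\max\{-f'(0):f\in V,\ \|f\|\le1\}=D:=-T'(0)=\sum_kw_k.\tag{7}$$

*Example.* For $n=1$: $T=2e^{-p_1t}-1$, $\ell_0=e^{-p_1t}$, $\ell_1=1-e^{-p_1t}$, so $\mu=p_1(\delta_0-\delta_\infty)$, $M_0=-p_1$, $D=2p_1$.

## 6. Moving the exponents: a concave velocity

Let now $p_j=p_j(\sigma)$ be smooth functions of $\sigma$ in an open interval $I$, with $p_0=0<p_1<\dots<p_n$. A dot is $\partial_\sigma$, a prime is $\partial_t$.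

**Smoothness.** We need $T$ to depend smoothly on $\sigma$. The equations $T(0)=1$, $T(\infty)=(-1)^n$, $T(t_k)=(-1)^k$, $T'(t_k)=0$ $(1\le k\le n-1)$ are $2n$ equations for the $2n$ unknowns $a_0,\dots,a_n,t_1,\dots,t_{n-1}$. If $(\delta a,\delta t)$ is in the kernel of the Jacobian, then $\delta T=\sum\delta a_je^{-p_jt}$ vanishes at $0$, at $\infty$, and, because $T'(t_k)=0$, at each $t_k$; these are $n+1$ zeros, so $\delta T=0$. Then $T''(t_k)\delta t_k=0$ gives $\delta t_k=0$. By the implicit function theorem there is a smooth local solution. Near the Chebyshev solution the $t_k$ are in the right order; $T'$ has at most $n-1$ zeros, hence none besides the $t_k$, so $T$ is monotone between nodes, has norm $1$ and alternates. By uniqueness it is the Chebyshev function. So $a_j,t_k,D$ are smooth in $\sigma$.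

**Velocities.** This step describes $\dot T$. Differentiating, $\dot T=-t\sum_j\dot p_ja_je^{-p_jt}+(\text{element of }V)$, and differentiating $T(t_k(\sigma);\sigma)=(-1)^k$ with $T'(t_k)=0$ shows that $\dot T$ vanishes at $t_1,\dots,t_{n-1}$; it vanishes at $0$ and $\infty$ too. For $1\le j\le n$ let $q_j$ be the unique element of $-a_jte^{-p_jt}+V$ vanishing at $t_0,\dots,t_n$. Then $\dot T=\sum_j\dot p_jq_j$, since the difference lies in $V$ and has $n+1$ zeros. As $q_j(\infty)=0$, $q_j$ has no constant term. Put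
$$c_j=q_j/T'.$$
The only real zeros of $T'$ are the simple zeros $t_1,\dots,t_{n-1}$, where $q_j=0$. So $c_j$ is real analytic on $\mathbb R$, and $c_j(0)=0$. For the scaling $p_j(\sigma)=e^\sigma p_j$ we have $T(t;\sigma)=T(e^\sigma t)$, $\dot T=tT'$ at $\sigma=0$, hence
$$\sum_jp_jc_j(t)=t.\tag{8}$$
For $n=1$ this reads $c_1=t/p_1$.

Along a smooth family, $c:=\sum\dot p_jc_j=\dot T/T'$ is smooth jointly in $(t,\sigma)\in\mathbb R\times I$. Away from the zeros of $T'$ this is clear. Near $(t_k(\sigma),\sigma)$ write $\dot T=(t-t_k)\int_0^1\dot T'(t_k+s(t-t_k);\sigma)\,ds$ and $T'=(t-t_k)\int_0^1T''(t_k+s(t-t_k);\sigma)\,ds$; the second integral is nonzero near $t=t_k$, so the quotient is smooth.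

**Lemma 6.** Let $v_j\ge0$ with $v_j/p_j$ nondecreasing in $j$, and $c=\sum_{j\ge1}v_jc_j$. Then $c''\le0$ and $c'\ge0$ on $\mathbb R$, and $c(0)=0$.

*Proof.* First we show that, for $\gamma\ne0$, the function $\alpha+\beta t+\gamma c$ has at most two real zeros with multiplicity unless it vanishes identically. By (8),
$$F:=(\alpha+\beta t+\gamma c)T'=\alpha T'+\sum_js_jq_j,\qquad s_j=\beta p_j+\gamma v_j .$$
This has the form of Lemma 4 with exponents $p_1,\dots,p_n$ and $r_j=-a_js_j$. Since the $a_j$ alternate, for nonzero $s_j,s_{j+1}$ the neighboring entries $-r_j$ and $r_{j+1}$ have equal signs if and only if $s_j,s_{j+1}$ do. As $s_j/p_j=\beta+\gamma v_j/p_j$ is monotone, the signs of $(s_j)$ are: a block of one sign, then $k\ge0$ zeros, then a block of the other sign (blocks may be empty). The $n-k$ pairs contribute $n-k$ inner changes. Inside a block there are no changes between pairs. The passage from one block to the other through the $k$ single entries contributes at most $k+1$; if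 a block is empty, the single entries contribute at most $k$. So there are at most $n+1$ sign changes, and if $F\not\equiv0$ it has at most $n+1$ zeros. The factor $T'$ accounts for $n-1$ of them, which leaves at most two.

Consequently, if $c$ is not affine, $c''$ vanishes nowhere: at a zero of $c''$, $c$ minus its tangent line would have a zero of order at least $3$ without vanishing identically. So $c''$ has constant sign and $c'$ is monotone (also if $c$ is affine).

It remains to find the limits of $c'$. As $t\to+\infty$, $T'\sim-p_1a_1e^{-p_1t}$, $q_1\sim-a_1te^{-p_1t}$ and $q_j=O(e^{-p_1t})$ for $j\ge2$; so $c(t)/t\to v_1/p_1$. As $t\to-\infty$, $T'\sim-p_na_ne^{-p_nt}$, $q_n\sim-a_nte^{-p_nt}$ and $q_j=O(e^{-p_nt})$ for $j<n$; so $c(t)/t\to v_n/p_n$. The monotone function $c'$ has limits at $\pm\infty$, which must be these numbers. Since $v_1/p_1\le v_n/p_n$, $c'$ is nonincreasing, and $c'\ge v_1/p_1\ge0$. $\square$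

**Definition (inverse phase).** $T$ is monotone between consecutive nodes, so there is a unique increasing function $t(\phi)$, $\phi\in[0,n\pi)$, with $T(t(\phi))=\cos\phi$ and $t(k\pi)=t_k$. For $n=1$ it is $t=-\frac2{p_1}\ln\cos\frac\phi2$.

Along a smooth family, $t(\phi;\sigma)$ is smooth in $(\phi,\sigma)$. For $\phi\notin\pi\mathbb Z$ this is the implicit function theorem. Near $\phi=k\pi$, $k\ge1$, Taylor's formula gives $1-(-1)^kT=(t-t_k)^2H(t,\sigma)$ with $H>0$ smooth. The defining equation, $1-(-1)^kT=2\sin^2\frac{\phi-k\pi}2$, becomes $(t-t_k)\sqrt H=\sqrt2\sin\frac{\phi-k\pi}2$, whose left side has nonzero $t$-derivative. Near $\phi=0$ the equation is $1-T=2\sin^2\frac\phi2$ with $T'(0)=-D\ne0$, so $t$ is a smooth function of $(\sin^2\frac\phi2,\sigma)$, and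
$$t=\frac{\phi^2}{2D}+O(\phi^4).\tag{9}$$
Differentiating $T(t(\phi;\sigma);\sigma)=\cos\phi$ in $\sigma$ gives
$$\partial_\sigma t=-c(t;\sigma),\qquad c=\sum\dot p_jc_j,\tag{10}$$
first where $T'(t)\ne0$, then everywhere by continuity. Thus, when the exponents move, the points of equal phase are carried by a flow.

## 7. Comparison with an arithmetic progression

**Proposition 7.** Let $h>0$ and $0<P_1<\dots<P_n$ with $P_j/(jh)\ge1$ nondecreasing in $j$. For the exponents $0,P_1,\dots,P_n$:

(i) $t(\phi)=\zeta(t^0(\phi))$, where $t^0(\phi)=-\frac2h\ln\cos\frac\phi{2n}$ and $\zeta\in C^2[0,\infty)$ is increasing and convex with $\zeta(0)=0$, $\zeta(x)\le x$, $\zeta'(0)=D_0/D$, $D_0=2n^2h$;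

(ii) $t''(\phi)\ge1/D$; hence $t_k\ge k^2\pi^2/(2D)$ for $k\le n-1$, and
$$(-1)^{k+1}\int_{t_k}^{t_{k+1}}T\,dt\ge\frac2D\qquad(0\le k\le n-2).$$

*Proof.* For the exponents $jh$ the Chebyshev function is $T=\cos n\theta$ with $\cos\theta=2e^{-ht}-1$, i.e. $e^{-ht}=\cos^2\frac\theta2$. Its phase is $\phi=n\theta$, so its inverse phase is $t^0$. Since $t^0=\phi^2/(4n^2h)+\cdots$, (9) gives $D=2n^2h=D_0$.

We join the two sets by $p_j(\sigma)=jh\,(P_j/(jh))^\sigma$, $\sigma$ near $[0,1]$. The differences $\ln p_{j+1}-\ln p_j$ are at least $\ln\frac{j+1}j$ for $\sigma\ge0$, so $p_j$ increases in $j$ (also for $\sigma$ slightly below $0$). Here $\dot p_j/p_j=\ln(P_j/(jh))$ is nonnegative and nondecreasing in $j$. By Lemma 6, for $\sigma\in[0,1]$ the function $c(\cdot;\sigma)$ is concave, nondecreasing and zero at $0$.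

Let $\zeta$ be the time-one map of $\dot x=-c(x;\sigma)$ on $[0,\infty)$. A solution starting at $x_0\ge0$ stays in $[0,x_0]$, so it exists up to time $1$ and $\zeta(x)\le x$. By (10), $t(\phi;1)=\zeta(t(\phi;0))$. Moreover
$$\frac{\partial x}{\partial x_0}(\sigma)=\exp\Big(-\int_0^\sigma c'(x(s);s)\,ds\Big)>0,$$
and its logarithm has $x_0$-derivative $-\int_0^\sigma c''(x(s);s)\frac{\partial x}{\partial x_0}(s)\,ds\ge0$. So $\zeta$ is increasing and convex. Comparing (9) for the two ends gives $\zeta'(0)=D_0/D$. This is (i).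

For (ii), $t^{0\prime\prime}=\frac1{2n^2h}\sec^2\frac\phi{2n}\ge\frac1{D_0}$, so
$$t''=\zeta''(t^0)(t^{0\prime})^2+\zeta'(t^0)t^{0\prime\prime}\ge\frac{\zeta'(0)}{D_0}=\frac1D .$$
With $t(0)=t'(0)=0$ we get $t(\phi)\ge\phi^2/(2D)$. Finally, substituting $t=t(\phi)$ and integrating by parts,
$$\int_{t_k}^{t_{k+1}}T\,dt=\int_{k\pi}^{(k+1)\pi}\cos\phi\;t'\,d\phi=-\int_{k\pi}^{(k+1)\pi}\sin\phi\;t''\,d\phi=(-1)^{k+1}\int_{k\pi}^{(k+1)\pi}|\sin\phi|\,t''\,d\phi,$$
and $\int|\sin\phi|\,d\phi=2$ over the interval. $\square$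

Since $\zeta(x)\le x$, (i) contains $D\ge D_0$. This is a lower bound for $D$, so the comparison alone does not prove Theorem 1. What we shall use is the shape information in (ii).

## 8. The block, and a formula for $B_m$

Fix $\rho>0$, $\varepsilon_0\in(0,1)$. For $m\ge1$ let $h=h_m=\rho^2/(4m^2)$ and, for $\varepsilon\in[\varepsilon_0,1]$,
$$V_m(\varepsilon)=\operatorname{span}\{e^{-iht}\ (0\le i\le m),\ e^{-\varepsilon\lambda_jt}\ (1\le j\le N)\},\qquad n=m+N.$$
Let $D_m(\varepsilon),T_m,\mu_m,w_k^{(m)},t_k^{(m)},M_k^{(m)}$ be its data from Section 5. For $m\ge m_0(\varepsilon_0)$ Proposition 7 applies with $P_i=ih$ $(i\le m)$, $P_{m+j}=\varepsilon\lambda_j$. Indeed $\varepsilon\lambda_1\ge(m+1)h$ for large $m$ because $(m+1)h\to0$, and $\lambda_{j+1}/\lambda_j\ge(m+j+1)/(m+j)$ for large $m$ because the $\lambda_j$ are distinct. By (2),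
$$\frac{\rho^2}2\le2n^2h\le D_m(\varepsilon)\le11\Big(S+\frac{m(m+1)h}2\Big)\le C,\tag{11}$$
where the second inequality is $D_0\le D$ from Proposition 7(i). By Section 6, $D_m$ is smooth in $\varepsilon$. Write $T_m=g_m+E_m$, where $E_m=\sum_ja_j^{(m)}e^{-\varepsilon\lambda_jt}$ is the part with the exponents $\varepsilon\lambda_j$, and recall $B_m=D_m-\varepsilon\,dD_m/d\varepsilon$.

**Lemma 8.** $B_m=-g_m'(0)+\int tE_m'(t)\,d\mu_m(t)$, where primes are $t$-derivatives and $tE_m'$ is $0$ at $\infty$.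

*Proof.* We have $\partial_\varepsilon T_m=\frac t\varepsilon E_m'+v$ with $v\in V_m(\varepsilon)$, and $\partial_\varepsilon T_m$ vanishes at all nodes. So $\int v\,d\mu_m=-\frac1\varepsilon\int tE_m'\,d\mu_m$. Since $D_m=-T_m'(0)$, and by (5) for $v$,
$$\frac{dD_m}{d\varepsilon}=-\frac1\varepsilon E_m'(0)-v'(0)=-\frac1\varepsilon E_m'(0)+\int v\,d\mu_m=-\frac1\varepsilon\Big[E_m'(0)+\int tE_m'\,d\mu_m\Big].$$
Insert this and $D_m=-g_m'(0)-E_m'(0)$ in the definition of $B_m$. $\square$

**Proposition 9.** $\displaystyle\liminf_{m\to\infty}\ \inf_{\varepsilon\in[\varepsilon_0,1]}B_m(\varepsilon)\ge\frac{\rho^2}2$.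

The proof takes Sections 9–12. If the proposition failed, there would be $\delta_0>0$ and, along a subsequence of $m$, $\varepsilon_m\to\varepsilon\in[\varepsilon_0,1]$ with $B_m(\varepsilon_m)\le\frac{\rho^2}2-\delta_0$. Fix such a sequence. We pass to further subsequences (finitely many times, and once diagonally) and show $\lim B_m(\varepsilon_m)\ge\rho^2/2$, a contradiction.

## 9. Band-limited limits of the block

**Definition.** For $\sigma\ge0$ let $\mathcal B_\sigma$ be the set of entire functions of exponential type $\le\sigma$ that are bounded on $\mathbb R$, and $W_\sigma$ the set of even $u\in\mathcal B_\sigma$ that are real on $\mathbb R$.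

*Example.* $\cos\sigma z\in W_\sigma$, constants lie in $W_0$, and $\big(\frac{\sin\delta z}{\delta z}\big)^2\in W_{2\delta}$. The last function decays like $y^{-2}$ on $\mathbb R$ and tends to $1$ locally uniformly as $\delta\to0$; we use it as a damping factor. With $\hat\kappa(\xi)=\int\kappa(x)e^{-ix\xi}dx$, the following textbook facts hold for $u\in\mathcal B_\sigma$.

(F1) $|u(z)|\le\sup_{\mathbb R}|u|\,e^{\sigma|\mathrm{Im}\,z|}$, and $|u'|\le\sigma\sup_{\mathbb R}|u|$ on $\mathbb R$ (Bernstein).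

(F2) (Paley–Wiener–Schwartz) The distributional Fourier transform of $u|_{\mathbb R}$ is supported in $[-\sigma,\sigma]$. Hence $\int_{\mathbb R}u\varphi=0$ for every Schwartz $\varphi$ whose Fourier transform vanishes in a neighborhood of $[-\sigma,\sigma]$. Also $u=\kappa*u$, so $u^{(j)}=\kappa^{(j)}*u$, for every Schwartz $\kappa$ with $\hat\kappa=1$ near $[-\sigma,\sigma]$.

**Notation for limit functions.** Let $\nu_j=\varepsilon\lambda_j=\lim\varepsilon_m\lambda_j$ and $\mathcal G=\operatorname{span}_{\mathbb R}\{e^{-\nu_jy^2}\}$. Limit functions are even functions of $y$, with $t=y^2$. Primes on them are $y$-derivatives, and $f_t:=f'/(2y)$, so $f_t(0)=\frac12f''(0)$. By $\int_{t_k}^{t_{k+1}}f\,dt$ we mean $\int_{y_k}^{y_{k+1}}f(y)\,2y\,dy$ with $y_k=\sqrt{t_k}$.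

**Step 1: the variable $Y$.** This step shows why the block turns into $W_\rho$. Let $e^{-ht}=\cos^2\frac\theta2$, $0\le\theta\le\pi$, and $Y=\theta/(2\sqrt h)=m\theta/\rho$. Then
$$t=-\frac2h\ln\cos(\sqrt hY)\ge Y^2,\qquad t=Y^2(1+O(hY^2))\ \text{for bounded }Y,$$
so $Y-\sqrt t\to0$ locally uniformly. An element of $\operatorname{span}\{e^{-iht}\}_{i\le m}$ is a polynomial of degree $\le m$ in $\cos\theta=2e^{-ht}-1$, i.e. an even trigonometric polynomial of degree $\le m$ in $\theta=\rho Y/m$. As a function of $Y$ it is in $W_\rho$ with the same sup norm, and its $t$-derivative at $0$ is half its second $Y$-derivative at $0$. For instance, for the block alone $T=\cos m\theta=\cos\rho Y$.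

**Step 2: bounded coefficients.** We show that if $f_m\in V_m(\varepsilon_m)$ and $\|f_m\|\le1$, the coefficients of the $e^{-\varepsilon_m\lambda_jt}$ in $f_m$ stay bounded. Otherwise, along a subsequence, their maximal modulus $A_m\to\infty$. Then $f_m/A_m\to0$ uniformly. After passing to a subsequence, the exponential parts divided by $A_m$ tend uniformly on $[0,\infty)$ to $e^*(\sqrt t)$ with $0\ne e^*\in\mathcal G$. The block parts divided by $A_m$ are uniformly bounded elements of $W_\rho$ in $Y$. By (F1) they form a normal family, so along a subsequence they converge locally uniformly on $\mathbb C$ to some $G^*\in W_\rho$. Then $G^*=-e^*$ on $\mathbb R$, hence on $\mathbb C$. But $|e^*(iv)|$ grows like a positive constant times $e^{\nu v^2}$ for some $\nu>0$, against (F1).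

**Step 3: the limit of $T_m$.** By Step 2 and (11), along a subsequence $D_m\to D\ge\rho^2/2$, $a_j^{(m)}\to a_j$, and $g_m$, as a function of $Y$, tends to some $g\in W_\rho$ locally uniformly on $\mathbb C$. Put $E(y)=\sum a_je^{-\nu_jy^2}$ and $T=g+E$. Since $Y-\sqrt t\to0$, $T_m(t)\to T(\sqrt t)$ locally uniformly on $[0,\infty)$. So $|T|\le1$ on $\mathbb R$, $T(0)=1$, $g_m'(0)\to g_t(0)$, and $D=-T_t(0)$.

**Step 4: the limit phase.** This step transfers Proposition 7 to the limit. Let $t_m(\phi)=\zeta_m(t_m^0(\phi))$ be as there. As $n^2h\to\rho^2/4$, $t_m^0(\phi)\to\phi^2/\rho^2$ locally uniformly. The $\zeta_m$ are convex and increasing with $\zeta_m'\ge\zeta_m'(0)=2n^2h/D_m$ and $\zeta_m(x)\le x$; a convex function below $x$ on $[0,\infty)$ cannot have a slope above $1$, so $\zeta_m'\le1$. Hence a subsequence converges locally uniformly to a convex $\zeta$ with $\zeta(0)=0$ and slopes in $[\frac{\rho^2}{2D},1]$. In particular $\frac{\rho^2}{2D}x\le\zeta(x)\le x$ and $\zeta$ is a bi-Lipschitz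 homeomorphism of $[0,\infty)$. With $t_k:=\zeta(k^2\pi^2/\rho^2)=\lim t_k^{(m)}$ we get, for $y\ge0$,
$$T(y)=\cos\phi(y),\quad y^2=\zeta\big(\phi(y)^2/\rho^2\big),\quad\phi(y_k)=k\pi,\qquad\frac{k^2\pi^2}{2D}\le t_k\le\frac{k^2\pi^2}{\rho^2},\tag{12}$$
$$(-1)^{k+1}\int_{t_k}^{t_{k+1}}T\,dt\ge\frac2D\qquad(k\ge0).\tag{13}$$
Since $|T|\le1$ and $T(y_k)=(-1)^k$, also $T_t(y_k)=0$ for $k\ge1$.

## 10. The limit quadrature formula

The next lemma approximates limit functions by elements of $V_m(\varepsilon_m)$; it uses only $\varepsilon_m\to\varepsilon>0$ and the structure of $V_m$.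

**Lemma 10.** Let $u\in W_{\rho'}$ with $\rho'<\rho$ and $|u(y)|\le C(1+|y|)^{-2}$ on $\mathbb R$, and let $f=u+\sum b_je^{-\nu_jy^2}$. There are $f_m\in V_m(\varepsilon_m)$ with $\sup_{t\ge0}|f_m(t)-f(\sqrt t)|\to0$ and $f_m'(0)\to f_t(0)$.

*Proof.* Put $U_m(Y)=\sum_{l\in\mathbb Z}u(Y+2\pi lm/\rho)$, a locally uniformly convergent series. As a function of $\theta=\rho Y/m$ it is continuous, $2\pi$-periodic, real and even, and its $k$-th Fourier coefficient is a multiple of $\hat u(k\rho/m)$. Since $\hat u$ is continuous and supported in $[-\rho',\rho']$, only $|k|<m$ contribute. So $U_m$ is an even trigonometric polynomial of degree $<m$ in $\theta$, and $f_m:=U_m+\sum b_je^{-\varepsilon_m\lambda_jt}\in V_m(\varepsilon_m)$.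

Uniform convergence: for $0\le Y\le\pi m/\rho$ the terms $l\ne0$ contribute $O(m^{-2})$. Next, $u(Y)-u(\sqrt t)\to0$ uniformly: for $Y\le R$ because $Y-\sqrt t\to0$ uniformly there and $u$ is Lipschitz; for $Y>R$ because $\sqrt t\ge Y>R$, so both terms are at most $CR^{-2}$. The exponential part converges uniformly since $\varepsilon_m\lambda_j\to\nu_j>0$.

Derivative: by (F2), $u'=\kappa'*u$ and $u''=\kappa''*u$ with $\kappa$ Schwartz, so both are $O((1+|y|)^{-2})$, the series may be differentiated termwise, and $\frac12U_m''(0)=\frac12\sum_lu''(2\pi lm/\rho)\to\frac12u''(0)$. The exponential part contributes $-\sum b_j\varepsilon_m\lambda_j\to-\sum b_j\nu_j$. $\square$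

Along a diagonal subsequence, $w_k^{(m)}\to w_k\ge0$ for every fixed $k$, and $\sum w_k\le D$.

**Lemma 11.** For $f\in W_\rho+\mathcal G$: $\ -f_t(0)=\sum_{k\ge0}(-1)^kw_kf(y_k)$.

*Proof.* First let $f$ be as in Lemma 10. Then $-f_m'(0)=\sum_k(-1)^kw_k^{(m)}f_m(t_k^{(m)})$ by (5). The left side tends to $-f_t(0)$, and each fixed term on the right tends to $(-1)^kw_kf(y_k)$. By Proposition 7(ii), $t_{K+1}^{(m)}\ge(K+1)^2\pi^2/(2D_m)$, so the part with $k>K$, including the node $\infty$, is at most $D_m\sup_{t\ge t_{K+1}^{(m)}}|f_m|$. This is small for large $K$, uniformly in large $m$, as $f_m\to f$ uniformly and $f\to0$ at infinity. The formula follows for such $f$.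

For general $f=u+G$, $u\in W_\rho$, $G\in\mathcal G$, apply this to $u(ry)\big(\frac{\sin\delta y}{\delta y}\big)^2+G$ with $r<1$, $\delta=(1-r)\rho/4$; the type is at most $r\rho+2\delta<\rho$. As $r\to1$, the second derivative at $0$ converges, and the sum converges by dominated convergence because $\sum w_k<\infty$. $\square$

**Consequences.** Taking $f=T$ and $f=1$ we get $\sum w_k=D$ and $\sum(-1)^kw_k=0$. Let $M_k=-\sum_{i\le k}(-1)^iw_i=\lim_mM_k^{(m)}$. By Lemma 5 in the limit, $(-1)^{k+1}M_k\ge0$, $w_0=|M_0|$, $w_k=|M_{k-1}|+|M_k|$ for $k\ge1$, and $M_k\to0$. So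
$$D=\sum_kw_k=2\sum_{k\ge0}|M_k|.\tag{14}$$
For any function $H$ and $K\ge1$, summation by parts with $M_k-M_{k-1}=-(-1)^kw_k$, $M_0=-w_0$ gives
$$\sum_{k<K}M_k\big(H(y_{k+1})-H(y_k)\big)=M_{K-1}H(y_K)+\sum_{k<K}(-1)^kw_kH(y_k).\tag{15}$$
Elements of $W_\rho+\mathcal G$ are bounded and $M_{K-1}\to0$, so Lemma 11 yields
$$\sum_{k\ge0}M_k\big(f(y_{k+1})-f(y_k)\big)=-f_t(0)\qquad(f\in W_\rho+\mathcal G).\tag{16}$$
Finally, $tE_m'(t)\to(tE_t)(\sqrt t)$ uniformly on $[0,\infty]$ and $tE_t\to0$ at infinity, so the tail argument of Lemma 11 applies to the integral in Lemma 8: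
$$B_m\to B:=-g_t(0)+\sum_k(-1)^kw_k(tE_t)(y_k),\qquad(tg_t)(y_k)=-(tE_t)(y_k)\ (k\ge0).\tag{17}$$
The second relation is $T_t(y_k)=0$ for $k\ge1$, and trivial for $k=0$, where $t=0$. We must show $B\ge\rho^2/2$.

## 11. The band-limited part is almost a solution of $g''+\rho^2g=0$

We want to integrate an identity for $g$ against the step function with values $M_k$, and for this the function $g''+\rho^2g$ must be under control.

**Lemma 12.** $\omega:=g''+\rho^2g$ satisfies $|\omega(y)|\le C/(1+|y|)$ on $\mathbb R$. Moreover $y_{k+1}-y_k\le C$.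

Note that $g$ is not constant: otherwise $T(y)$ would have a limit as $y\to\infty$, against $T(y_k)=(-1)^k$, $y_k\to\infty$.

**Step 1: $0\le\phi(y)-\rho y\le C$ for $y\ge0$.** This says that the phase lags at most a bounded amount behind a pure cosine. The lower bound is $\zeta(x)\le x$. For the upper bound we compare with a Green function. Let $|E(y)|\le C_0e^{-c_1y^2}$ on $\mathbb R$, $A=\max(1,\sup_{\mathbb R}|g|)$, $b=\log(1+2A)$. For $X\ge1$ put $\epsilon_X=C_0e^{-c_1X^2}$ and $g_X=g/(1+\epsilon_X)$. As $|g|\le1+|E|$ on $\mathbb R$, we have $|g_X(x)|\le1$ for real $|x|\ge X$.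

Let $G_0(\xi)=\log|\xi+\sqrt{\xi^2-1}|=|\mathrm{Im}\arccos\xi|$ be the Green function of $\mathbb C\setminus[-1,1]$ with pole $\infty$ (the branch with modulus $\ge1$). It is continuous, zero on $[-1,1]$, positive and harmonic elsewhere, hence subharmonic on $\mathbb C$; and $G_0(\xi)\le\log(1+2|\xi|)$. So $U=G_0\circ g_X$ is continuous and subharmonic on $\mathbb C$. Writing $z=x+iv$, (F1) gives
$$U\le\log(1+2Ae^{\rho|v|})\le\rho|v|+b .$$
On $\mathbb R$ we have $U\le b$, and $U=0$ for $|x|\ge X$. In the upper half-plane consider the subharmonic function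
$$\Psi(x+iv)=U(x+iv)-\rho v-\frac b\pi\int_{-X}^X\frac{v\,dx'}{(x-x')^2+v^2}.$$
It is bounded above by $b$, and its boundary limsup is $\le0$ at all real points except possibly $\pm X$. To remove the exceptional points $\pm X,\infty$, use $L(z)=\log\big|\frac{(z-X)(z+X)}{(z+iX)^3}\big|$, harmonic in $v>0$. Since $|z\mp X|\le|z|+X\le\sqrt2\,|z+iX|$ and $|z+iX|\ge X\ge1$ there, $L\le\log2$; and $L\to-\infty$ at $\pm X$ and at $\infty$. For $\eta>0$ the function $\Psi+\eta(L-\log2)$ has boundary limsup $\le0$ everywhere, including $\infty$, so it is $\le0$ by the maximum principle. Let $\eta\to0$: $\Psi\le0$. For $|x|\ge2X$ the Poisson integral without the factor $\frac b\pi$ is at most $2Xv/(|x|-X)^2\le8Xv/x^2$, and $8/\pi<3$. So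
$$U(x+iv)\le v\big(\rho+3bX/x^2\big)\qquad(|x|\ge2X,\ v>0).$$
At a real point with $|g_X(x)|<1$ we have $\arccos g_X(x+iv)=\arccos g_X(x)-iv\,g_X'(x)/\sqrt{1-g_X(x)^2}+O(v^2)$, so $U(x+iv)=v|g_X'(x)|/\sqrt{1-g_X(x)^2}+O(v^2)$. Dividing by $v\to0$,
$$|g_X'(x)|\le\big(\rho+3bX/x^2\big)\sqrt{1-g_X(x)^2}\qquad(|x|\ge2X,\ |g_X(x)|<1).$$

Now we turn this into a lower bound for $y_{k+1}-y_k$. Points with $|g_X|=1$ are isolated since $g$ is analytic and not constant. So if $y_k\ge2X$, the continuous function $\arcsin g_X$ on $[y_k,y_{k+1}]$ is differentiable off a finite set with derivative at most $\rho+3bX/y_k^2$ in modulus, hence Lipschitz with this constant. Take $X=\sqrt{y_k}$ with $k$ so large that $y_k\ge4$ (then $X\ge1$ and $y_k\ge2X$) and $\epsilon_X<\frac14$. For $i=k,k+1$ we have $g(y_i)=(-1)^i-E(y_i)$ with $|E(y_i)|\le\epsilon_X$. So $g_X$ has opposite signs at $y_k,y_{k+1}$ and modulus at least $\frac{1-\epsilon_X}{1+\epsilon_X}\ge1-2\epsilon_X$ there. As $\arccos(1-s)=2\arcsin\sqrt{s/2}\le\pi\sqrt{s/2}$,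 the two values of $\arcsin g_X$ differ by at least $\pi-2\pi\sqrt{\epsilon_X}\ge0$. Therefore
$$\rho(y_{k+1}-y_k)\ge\frac{\rho(\pi-2\pi\sqrt{\epsilon_X})}{\rho+3by_k^{-3/2}}\ge\pi-2\pi\sqrt{C_0}\,e^{-c_1y_k/2}-\frac{3\pi b}\rho y_k^{-3/2}$$
for large $k$. By (12), $y_k\ge k\pi/\sqrt{2D}$, so the errors are summable and $k\pi\le\rho y_k+C$ for all $k$. For $y\in[y_k,y_{k+1}]$ this gives $\phi(y)\le(k+1)\pi\le\rho y_k+C+\pi\le\rho y+C'$. Also $y_{k+1}\le(k+1)\pi/\rho$ and $y_k\ge(k\pi-C)/\rho$, so $y_{k+1}-y_k\le C$.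

**Step 2: the phase derivative.** This step upgrades Step 1 to $\phi_y=\rho+O(1/y)$, using convexity of $\zeta$. Let $\beta(\tau)=\tau-\zeta(\tau)$. It is concave, nonnegative, with $\beta(0)=0$, hence nondecreasing. With $\tau=\phi^2/\rho^2$ we have $\beta=(\phi-\rho y)(\phi+\rho y)/\rho^2\le C\sqrt\tau$. So a.e. $0\le\beta'(\tau)\le\beta(\tau)/\tau\le C\tau^{-1/2}$. Since $\zeta$ is bi-Lipschitz, $\phi(y)$ is locally bi-Lipschitz on $(0,\infty)$, and differentiating $y^2=\zeta(\phi^2/\rho^2)$ gives a.e.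
$$\phi_y=\frac{\rho^2y}{\phi\,\zeta'(\phi^2/\rho^2)} .$$
By Step 1 and $\zeta'=1-\beta'$ this is $\rho+O(1/y)$ for large $y$. Hence $T'=-\phi_y\sin\phi=-\rho\sin\phi+O(1/y)$ a.e., and everywhere by continuity of $T'$ and $\sin\phi$. Also $\chi:=\phi-\rho y$ satisfies $|\chi_y|\le C/y$ a.e. for large $y$.

**Step 3: the slowly varying amplitude.** Let $\Theta(y)=e^{-i\rho y}(g'+i\rho g)\in\mathcal B_{2\rho}$. As $g=T-E$ and $E,E'$ decay rapidly, Step 2 gives $g'+i\rho g=i\rho e^{i\phi}+O(1/y)$, that is, $\Theta=i\rho e^{i\chi}+O(1/y)$ for $y\ge1$. By (F2) there is a Schwartz function $k$, a derivative, so that $\int k=0$, with $F'=k*F$ for all $F\in\mathcal B_{2\rho}$. So for large $y$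
$$|\Theta'(y)|\le\int|k(y-s)||\Theta(s)-\Theta(y)|\,ds\le\int_{|s-y|\le y/2}|k(y-s)|\frac{C(1+|s-y|)}y\,ds+C\int_{|s|>y/2}|k(s)|\,ds\le\frac Cy .$$
Since $\Theta'=e^{-i\rho y}(g''+\rho^2g)=e^{-i\rho y}\omega$ and $\omega$ is even and bounded, Lemma 12 follows. $\square$

**Lemma 13.** $\sum_kM_k\int_{t_k}^{t_{k+1}}\omega\,dt=-\omega(0)$, with absolute convergence.

*Proof.* The primitive of $\omega$ in $t$ need not be bounded, so we damp. For $\frac12\le r<1$ let $\omega_r(y)=\omega(ry)\big(\frac{\sin\delta y}{\delta y}\big)^2$, $\delta=(1-r)\rho/4$. By Lemma 12, $\omega_r=O(|y|^{-3})$ for fixed $r$. So $f(y)=2\int_0^ys\,\omega_r(s)\,ds$ is even, entire of type less than $\rho$, real and bounded on $\mathbb R$, with $f_t=\omega_r$. Then (16) gives $\sum M_k\int_{t_k}^{t_{k+1}}\omega_r\,dt=-\omega_r(0)=-\omega(0)$. By Lemma 12,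
$$\Big|\int_{t_k}^{t_{k+1}}\omega_r\,dt\Big|\le\int_{y_k}^{y_{k+1}}2y\,\frac C{1+y/2}\,dy\le C'$$
uniformly in $k,r$. Since $\sum|M_k|<\infty$, dominated convergence as $r\to1$ gives the claim. $\square$

## 12. The lower bound for $B$

**End of the proof of Proposition 9.** Now we express $B$ through $\sum M_k\int T\,dt$, where (13) applies. Since $tg_t=\frac12yg'$, we have $(tg_t)_t=\frac1{2y}\big(\frac12yg'\big)'=\frac12g_t+\frac14g''$. With $g''=\omega-\rho^2g$ this reads
$$\frac{\rho^2}4g=\frac12g_t+\frac14\omega-(tg_t)_t .$$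
Integrate over $(t_k,t_{k+1})$, multiply by $M_k$, sum over $k<K$ and let $K\to\infty$:

* by (16) with $f=g$, $\sum M_k\int_{t_k}^{t_{k+1}}g_t\,dt=-g_t(0)$;
* by Lemma 13, $\sum M_k\int_{t_k}^{t_{k+1}}\omega\,dt=-\omega(0)$;
* by (15) with $H=tg_t$ and (17), since $M_{K-1}$ is bounded and $H(y_K)=-(tE_t)(y_K)\to0$, $\sum M_k[H(y_{k+1})-H(y_k)]=-\sum(-1)^kw_k(tE_t)(y_k)$.

For the Gaussian part, (16) with $f=\sum a_j(1-e^{-\nu_jy^2})/\nu_j$, for which $f_t=E$, gives $\sum M_k\int_{t_k}^{t_{k+1}}E\,dt=-E(0)$. Adding, and using $\omega(0)=2g_t(0)+\rho^2g(0)$ and $g(0)+E(0)=T(0)=1$,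
$$\frac{\rho^2}4\sum_kM_k\int_{t_k}^{t_{k+1}}T\,dt=-\frac{\rho^2}4E(0)-\frac12g_t(0)-\frac14\omega(0)+\sum_k(-1)^kw_k(tE_t)(y_k)=-\frac{\rho^2}4+B .$$
By (13), the sign $(-1)^{k+1}M_k\ge0$ and (14), each term on the left is at least $\frac2D|M_k|$, and
$$\sum_kM_k\int_{t_k}^{t_{k+1}}T\,dt\ge\frac2D\sum_k|M_k|=1 .$$
Hence $\frac{\rho^2}4\le-\frac{\rho^2}4+B$, i.e. $B\ge\rho^2/2$. This contradicts $B_m(\varepsilon_m)\le\frac{\rho^2}2-\delta_0$ and proves Proposition 9. $\square$

**Corollary 14.** As $m\to\infty$: $\ D_m(1)-\frac{\rho^2}2\le\dfrac{D_m(\varepsilon_0)-\rho^2/2}{\varepsilon_0}+o(1)$.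

*Proof.* By (3) and Proposition 9 the derivative of $(D_m-\rho^2/2)/\varepsilon$ is at most $o(1)/\varepsilon^2$, uniformly on $[\varepsilon_0,1]$. Integrate from $\varepsilon_0$ to $1$. $\square$

**Corollary 15.** Let $\mathfrak D(\rho,\varepsilon)=\sup\{-f_t(0):f\in W_\rho+\operatorname{span}\{e^{-\varepsilon\lambda_jy^2}\},\ |f|\le1\text{ on }\mathbb R\}$. Then $\limsup_mD_m(\varepsilon_0)\le\mathfrak D(\rho,\varepsilon_0)$.

*Proof.* Apply Steps 1–3 of Section 9 with $\varepsilon_m\equiv\varepsilon_0$ along a subsequence realizing the limsup. The limit $T$ is admissible and $-T_t(0)=\lim D_m$. $\square$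

## 13. Small exponents: a perturbed frequency and residues

For $\varepsilon=0$ the natural extremal function in $W_\rho$ is $\cos\rho y$, with $-f_t(0)=\rho^2/2$. The plan is to replace the phase $\rho y$ by a phase $\Phi$ whose slope at $0$ is $\Omega=\rho+4\varepsilon S/\rho$. Then $\frac12\Omega^2=\frac{\rho^2}2+4\varepsilon S+O(\varepsilon^2)$, and this is where the $4$ comes from.

**Proposition 16.** For fixed $\rho$, $\mathfrak D(\rho,\varepsilon)\le\frac{\rho^2}2+4S\varepsilon+C\varepsilon^2$ for small $\varepsilon>0$, with $C$ independent of $\varepsilon$.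

**Step 1: the phase.** Here we set up a function with real simple zeros, adapted to the Gaussians. Let $\nu_j=\varepsilon\lambda_j$, $\eta_j=\rho/(2\nu_j)$,
$$Q(z)=\prod_j\frac{\eta_j+iz}{\eta_j-iz},\qquad\Phi(y)=\rho y+2\sum_j\arctan(y/\eta_j).$$
Since $\frac{1+is}{1-is}=e^{2i\arctan s}$ for real $s$, we have $e^{i\Phi}=e^{i\rho z}Q(z)$, a meromorphic function. In $\mathrm{Im}\,z>0$, $Q$ is analytic, $|Q|\le1$ and $|e^{2i\Phi}|\le e^{-2\rho\,\mathrm{Im}\,z}<1$. So $\sin\Phi$, which is meromorphic and real on $\mathbb R$, has only real zeros. They are simple, because $\Phi'>0$ on $\mathbb R$; namely they are the $y_k$ with $\Phi(y_k)=k\pi$, $k\in\mathbb Z$, and $y_{-k}=-y_k$. (From here on $y_k$ has this meaning.) Further, $1/\sin\Phi=-2ie^{i\Phi}/(1-e^{2i\Phi})$ is analytic in the upper half-plane, and by symmetry in the lower one. Finally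
$$\Omega:=\Phi'(0)=\rho+\sum_j\frac2{\eta_j}=\rho+\frac{4\varepsilon S}\rho,\qquad\sin\Phi=\Omega z(1+c_2z^2+\cdots),\qquad c_2=\frac{\Phi'''(0)}{6\Omega}-\frac{\Omega^2}6<0,$$
because $\Phi'''(0)=-4\sum\eta_j^{-3}$.

For $f$ even, entire and bounded on $\mathbb R$ let
$$R(f)=\frac1\Omega\Big(\frac12f''(0)-c_2f(0)\Big)+\sum_{k\ne0}\frac{(-1)^kf(y_k)}{y_k^2\Phi'(y_k)},\tag{18}$$
the sum of the residues of $f/(z^2\sin\Phi)$ on $\mathbb R$. The series converges absolutely since $\Phi'\ge\rho$ and $|y_k|\ge(|k|-N)\pi/\rho$.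

**Step 2: $R(u)=0$ for $u\in W_\rho$.** This is the quadrature formula for the block part. Integrate $u/(z^2\sin\Phi)$ over rectangles with horizontal sides $\mathrm{Im}\,z=\pm L$, $L>1$, and vertical sides through $\pm x_K$, where $\Phi(x_K)=(K+\frac12)\pi$. For $|\mathrm{Im}\,z|\ge1$, (F1) and $|1/\sin\Phi|\le2e^{-\rho|\mathrm{Im}\,z|}/(1-e^{-2\rho})$ give $|u/\sin\Phi|\le C$. For $|v|\le1$ on the right vertical side, $\Phi(x_K+iv)=(K+\frac12)\pi+i\rho v+o(1)$ uniformly, since $\Phi'(z)\to\rho$ as $\mathrm{Re}\,z\to\infty$ in the strip. So $|\sin\Phi|\ge\frac12$ there for large $K$, and likewise on the left. Thus the integrand is $O(|z|^{-2})$ on the contour. Letting $K\to\infty$ kills the vertical sides; the horizontal sides contribute $O(1/L)$, and $L\to\infty$.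

**Step 3: the total mass.** This step evaluates the sum of the weights. The same argument applies to $\cot\Phi/z^2$: $\cot\Phi=i\frac{e^{2i\Phi}+1}{e^{2i\Phi}-1}$ is bounded on $\mathrm{Im}\,z\ge1$, by symmetry on $\mathrm{Im}\,z\le-1$, and, for large $K$, on the vertical sides; it is analytic off $\mathbb R$. The residue at $0$ is $\frac1\Omega(-\frac12\Omega^2-c_2)$, at $y_k$ it is $\frac1{y_k^2\Phi'(y_k)}$. Hence
$$\Omega\sum_{k\ne0}\frac1{y_k^2\Phi'(y_k)}=\frac12\Omega^2+c_2.\tag{19}$$

**Step 4: Gaussians are nearly annihilated.** We estimate $R(e^{-\nu_jy^2})$. Use horizontal lines $\mathrm{Im}\,z=\pm\eta_j$; the vertical sides contribute $o(1)$ by the decay of $e^{-\nu_jz^2}$ in the strip. The integrand is odd, so the two lines contribute equally and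
$$R(e^{-\nu_jy^2})=-\frac1{\pi i}\int_{\mathrm{Im}\,z=\eta_j}\frac{e^{-\nu_jz^2}}{z^2\sin\Phi}\,dz .$$
With $z=i\eta_j+x$ and $2\nu_j\eta_j=\rho$ we get $-\nu_jz^2+i\rho z=-\frac{\rho^2}{4\nu_j}-\nu_jx^2$. Hence
$$R(e^{-\nu_jy^2})=\frac2\pi e^{-\rho^2/4\nu_j}\int_{\mathbb R}e^{-\nu_jx^2}\frac{Q(i\eta_j+x)}{(i\eta_j+x)^2}\,\frac{dx}{1-e^{2i\Phi(i\eta_j+x)}} .$$
The $j$-th factor of $Q$ is $\frac{ix}{2\eta_j-ix}$, which vanishes at the center $x=0$; this is the reason for the choice of $\eta_j$. So $Q(i\eta_j+x)/(i\eta_j+x)^2=x\,\eta_j^{-3}X_j(x/\eta_j)$ with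
$$X_j(\xi)=\frac i{(2-i\xi)(i+\xi)^2}\prod_{i'\ne j}\frac{\lambda_j/\lambda_{i'}-1+i\xi}{\lambda_j/\lambda_{i'}+1-i\xi},$$
which does not depend on $\varepsilon$; $X_j$ and $X_j'$ are bounded on $\mathbb R$. On the line $|e^{2i\Phi}|\le e^{-2\rho\eta_j}$, so replacing $(1-e^{2i\Phi})^{-1}$ by $1$ costs $O(e^{-c/\varepsilon})$ in the integral. Since $\int xe^{-\nu_jx^2}dx=0$ and
$$\Big|\int e^{-\nu_jx^2}x\,\eta_j^{-3}\big[X_j(x/\eta_j)-X_j(0)\big]dx\Big|\le C\eta_j^{-4}\int x^2e^{-\nu_jx^2}dx\le C\eta_j^{-4}\nu_j^{-3/2}\le C\varepsilon^{5/2},$$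
we obtain $|R(e^{-\nu_jy^2})|\le C\varepsilon^{5/2}e^{-\rho^2/4\nu_j}$.

**Step 5: size of the coefficients.** The Gaussian coefficients can be huge, and we need to know how huge. Let $f=u+\sum b_je^{-\nu_jy^2}$, $u\in W_\rho$, $|f|\le1$ on $\mathbb R$. Choose real $p_i\in C_c^\infty(0,\infty)$ with $\int p_i(s)e^{-\rho s/2\lambda_j}ds=\delta_{ij}$. This is possible since the exponentials $e^{-\rho s/2\lambda_j}$ are linearly independent: if the map $p\mapsto(\int pe^{-\rho s/2\lambda_j}ds)_j$ were not onto $\mathbb R^N$, a nontrivial combination of the exponentials would vanish. Put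
$$\psi_i(x)=\varepsilon\int p_i(s)e^{i\varepsilon sx}ds,\qquad\varphi_i=\mathrm{Re}(e^{i\rho x}\psi_i).$$
Then $\|\varphi_i\|_1\le\|\psi_i\|_1$, which by scaling does not depend on $\varepsilon$. The function $\varphi_i$ is Schwartz with Fourier transform supported in $\{\pm(\rho+\varepsilon s):s\in\operatorname{supp}p_i\}$, away from $[-\rho,\rho]$, so $\int u\varphi_i=0$ by (F2). Moreover, since $\int e^{-\nu_jx^2}e^{i(\rho+\varepsilon s)x}dx=\sqrt{\pi/\nu_j}\,e^{-(\rho+\varepsilon s)^2/4\nu_j}$,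
$$\int e^{-\nu_jx^2}\varphi_i\,dx=\varepsilon\sqrt{\frac\pi{\varepsilon\lambda_j}}\,e^{-\rho^2/4\nu_j}\int p_i(s)e^{-\rho s/2\lambda_j-\varepsilon s^2/4\lambda_j}ds=\sqrt{\frac{\pi\varepsilon}{\lambda_j}}\,e^{-\rho^2/4\nu_j}\big(\delta_{ij}+O(\varepsilon)\big).$$
From $|\int f\varphi_i|\le C$, the numbers $\beta_j=b_j\sqrt{\pi\varepsilon/\lambda_j}\,e^{-\rho^2/4\nu_j}$ satisfy $(I+O(\varepsilon))\beta=O(1)$. So for small $\varepsilon$, $|b_j|\le C\varepsilon^{-1/2}e^{\rho^2/4\nu_j}$.

**Step 6: conclusion.** For $f$ as in Step 5, Steps 2, 4 and 5 give $|R(f)|\le C\varepsilon^2$; the huge exponential factors cancel. By (18),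
$$-f_t(0)=-\frac12f''(0)=-c_2f(0)+\Omega\sum_{k\ne0}\frac{(-1)^kf(y_k)}{y_k^2\Phi'(y_k)}-\Omega R(f).$$
Since $c_2<0$ and $|f|\le1$, (19) gives
$$-f_t(0)\le|c_2|+\frac12\Omega^2+c_2+C\varepsilon^2=\frac12\Omega^2+C\varepsilon^2\le\frac{\rho^2}2+4\varepsilon S+C\varepsilon^2 .\qquad\square$$

## 14. Proof of Theorem 1

By Corollaries 14 and 15 and Proposition 16, for fixed $\rho$ and small $\varepsilon_0$,
$$\limsup_{m\to\infty}D_m(1)\le\frac{\rho^2}2+\frac{\mathfrak D(\rho,\varepsilon_0)-\rho^2/2}{\varepsilon_0}\le\frac{\rho^2}2+4S+C_\rho\varepsilon_0 .$$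
Now $D_m(1)$ does not depend on $\varepsilon_0$. Letting $\varepsilon_0\to0$,
$$\limsup_{m\to\infty}D_m(1)\le\frac{\rho^2}2+4S.\tag{20}$$
As $V_\Lambda\subset V_m(1)$, $D(\Lambda)\le D_m(1)$, so $D(\Lambda)\le\frac{\rho^2}2+4S$ for every $\rho>0$. Letting $\rho\to0$ gives $D(\Lambda)\le4S$. By the reduction in Section 2, Theorem 1 is proved. $\square$

## 15. Proof of Theorem 2: sharpness, and strictness from one extra small exponent

**Sharpness.** For $\lambda_j=j$ and $P(x)=\mathcal T_n(2x-1)$, Section 1 gives $\|P\|=1$, $|P'(1)|=2n^2=\frac{4n}{n+1}\sum_{j=0}^nj$, and $\frac{4n}{n+1}\to4$.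

**Strictness.** The logarithm that ruined the induction of Section 3 now helps: if $D(\Lambda)=4S$, one more small exponent would violate Theorem 1. Adding the exponent $0$ does not decrease $D(\Lambda)$, so it suffices to show $D(\Lambda)<4S$ when $0\in\Lambda$, $S>0$. Use Section 5 for $\Lambda$, with $p_1<\dots<p_n$ the positive elements of $\Lambda$, $D=D(\Lambda)$, and put $\varsigma=(-1)^n$. The function $\ell_n$ has exactly the zeros $t_0,\dots,t_{n-1}$ in $[0,\infty]$ and $\ell_n(\infty)=1$, so $0<\ell_n\le K$ on $(t_{n-1},\infty)$ for some $K$; and $-\ell_n'(0)=\varsigma w_n$ with $w_n>0$, by Lemma 5. For small $\varepsilon>0$ put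
$$f=T+\varsigma\beta\ell_n-\varsigma(1-e^{-\varepsilon t})\in V_{\Lambda\cup\{\varepsilon\}},\qquad\beta=\frac{\varepsilon\log(1/\varepsilon)}{4p_1K}.$$
Then $-f'(0)=D+\beta w_n+\varsigma\varepsilon\ge D+\beta w_n-\varepsilon$. We claim $\|f\|\le1+C\varepsilon$.

On $[0,t_{n-1}+1]$: near interior nodes $|T|\le1-c(t-t_k)^2$ and $|\ell_n|\le C|t-t_k|$; near $0$, $|T|\le1-ct$ and $|\ell_n|\le Ct$; elsewhere $|T|\le1-c$. So $|T+\varsigma\beta\ell_n|\le1+C\beta^2\le1+C\varepsilon$, and $1-e^{-\varepsilon t}=O(\varepsilon)$ there.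

For $t\ge t_{n-1}+1$ write $\varsigma T=1-\tau$. As $\varsigma T$ increases from $-1$ at $t_{n-1}$ to $1$ at $\infty$ and $a_1\ne0$, the function $\tau e^{p_1t}$ is positive with a positive limit. So $\tau\ge c_1e^{-p_1t}$, and $\tau\le2-c_0$ there. Now $\varsigma f=1-\tau+\beta\ell_n-(1-e^{-\varepsilon t})$.

For the lower bound: if $\tau\le1$ then $\varsigma f\ge-1$, as $\ell_n>0$. If $\tau>1$ then $t$ is bounded, and $\varsigma f\ge-1+c_0-C\varepsilon\ge-1$.

For the upper bound let $t_\varepsilon=\frac1{2p_1}\log\frac1\varepsilon$. If $t\le t_\varepsilon$ then $\tau\ge c_1\sqrt\varepsilon\ge\beta K$ for small $\varepsilon$. If $t\ge t_\varepsilon$ then $1-e^{-\varepsilon t}\ge\frac12\varepsilon t_\varepsilon=\beta K$. In both cases $\varsigma f\le1$. This proves the claim.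

So $D(\Lambda\cup\{\varepsilon\})\ge D+\beta w_n-C\varepsilon$, while Theorem 1 gives $D(\Lambda\cup\{\varepsilon\})\le4S+4\varepsilon$. As $\beta/\varepsilon\to\infty$ and $w_n>0$, $D=4S$ is impossible. $\square$

## 16. Proof of Theorem 3: band-limited functions plus Gaussians

If $N=0$, this is Bernstein's inequality applied twice. Let $N\ge1$, let $f=u+G$ with $G(y)=\sum b_je^{-\lambda_jy^2}$ be as stated, and assume, by scaling, $|f|\le1$ on $\mathbb R$.

**Damping.** We make $f$ accessible to Lemma 10. For $r<1$, $\delta=(1-r)\rho/4$, put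
$$f_r(y)=u(ry)\Big(\frac{\sin\delta y}{\delta y}\Big)^2+G(y)=f(ry)\Big(\frac{\sin\delta y}{\delta y}\Big)^2+\Big[G(y)-G(ry)\Big(\frac{\sin\delta y}{\delta y}\Big)^2\Big].$$
The bracket tends to $0$ uniformly as $r\to1$, because $G$ decays at infinity and the damping factor tends to $1$ locally uniformly. So $\sup|f_r|\le1+o(1)$, and $f_r''(0)\to f''(0)$.

**Approximation.** The first summand $u(ry)\big(\frac{\sin\delta y}{\delta y}\big)^2$ has type at most $r\rho+2\delta<\rho$ and is $O((1+|y|)^{-2})$. By Lemma 10 with $\varepsilon_m\equiv1$, there are $f_m\in V_m(1)$ with $f_m(t)\to f_r(\sqrt t)$ uniformly on $[0,\infty)$ and $f_m'(0)\to(f_r)_t(0)$. Since $|f_m'(0)|\le D_m(1)\|f_m\|$, (20) gives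
$$|(f_r)_t(0)|\le\Big(\frac{\rho^2}2+4S\Big)\sup_{\mathbb R}|f_r|.$$
Let $r\to1$ and use $f_t(0)=\frac12f''(0)$: $|f''(0)|\le\rho^2+8S$. $\square$
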